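\title{Cohesive Ramsey's theorem for pairs does not imply\\ the cohesiveness principle over $\mathsf{RCA}_0$}

\begin{abstract}
The principle $\mathsf{COH}$ says that every sequence of sets of natural numbers has an infinite cohesive set, and $\mathsf{CRT}^2_2$ says that every $2$-coloring of pairs is stable on some infinite set. The two are equivalent over $\mathsf{RCA}_0+\mathsf{B\Sigma}^0_2$. We show that $\mathsf{RCA}_0+\mathsf{CRT}^2_2$ does not prove $\mathsf{COH}$. The counterexample is a countable model whose first-order part is an elementary extension of the standard model, which can be taken to satisfy $\mathsf{WKL}_0$, and in which $\mathsf{COH}$ fails for the preimages $h^{-1}(A)$ under a single bounded function $h$. The proof combines a combinatorial lemma on preorders indexed by a finite binary tree with a generic construction over a nonstandard model of true second-order arithmetic.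
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

We work in second-order arithmetic. A formula is \emph{bounded} if it has no set quantifiers and all its number quantifiers have the form $\forall x<t$ or $\exists x<t$ with $t$ a term in $0,1,+,\cdot$. With $\theta$ bounded, the formulas $\exists x\,\theta$, $\forall x\,\theta$ and $\exists x\,\forall y\,\theta$ are $\Sigma^0_1$, $\Pi^0_1$ and $\Sigma^0_2$; number and set parameters are allowed. The theory $\mathsf{RCA}_0$ consists of the basic axioms for $\mathbb N$, induction for $\Sigma^0_1$ formulas, and $\Delta^0_1$-comprehension: a $\Sigma^0_1$ formula that is equivalent to a $\Pi^0_1$ formula defines a set. The theory $\mathsf{WKL}_0$ adds that every infinite tree of binary strings has an infinite path. The collection scheme $\mathsf{B\Sigma}^0_2$ consists of the sentences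
\[
\forall x<a\,\exists y\,\varphi(x,y)\ \rightarrow\ \exists b\,\forall x<a\,\exists y<b\,\varphi(x,y)\qquad(\varphi\in\Sigma^0_2).
\]
A model is a pair $(M,\mathcal S)$, where $M$ interprets the numbers and $\mathcal S\subseteq P(M)$ the sets. A subset of $M$ is \emph{$M$-finite} if it is coded by an element of $M$. In a model of $\mathsf{RCA}_0$ a set in $\mathcal S$ is $M$-finite if and only if it is bounded, and \emph{infinite} means unbounded in $M$. We write $X\subseteq^*Y$ if $X\setminus Y$ is finite.

\begin{itemize}
\item $\mathsf{COH}$: for every sequence of sets $(R_i)_{i\in\mathbb N}$ there is an infinite set $C$ such that for each $i$ either $C\subseteq^*R_i$ or $C\subseteq^*\mathbb N\setminus R_i$. Such a $C$ is \emph{cohesive} for the sequence.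
\item $\mathsf{CRT}^2_2$ (cohesive Ramsey's theorem for pairs and two colors): for every coloring $c:[\mathbb N]^2\to2$ there is an infinite set $H$ on which $c$ is \emph{stable}, that is, for every $x\in H$ the value $c(x,y)$ is the same for all sufficiently large $y\in H$.
\end{itemize}

A coloring $c$ gives the sequence $R_x=\{y>x:c(x,y)=1\}$, and $c$ is stable on $H$ exactly when $H\subseteq^*R_x$ or $H\subseteq^*\mathbb N\setminus R_x$ for all $x\in H$. So a cohesive set must decide every set of the sequence, while a solution to $\mathsf{CRT}^2_2$ must decide only the sets indexed by its own elements. In particular $\mathsf{RCA}_0$ proves $\mathsf{COH}\Rightarrow\mathsf{CRT}^2_2$. By a theorem of Hirschfeldt and Shore, the converse holds over $\mathsf{RCA}_0+\mathsf{B\Sigma}^0_2$. We consider the following question from \cite{thesis}: \emph{does $\mathsf{RCA}_0+\mathsf{CRT}^2_2$ prove $\mathsf{COH}$?} The answer is no.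

\begin{theorem}\label{thm:A}
There is a countable model $\mathcal M=(M,\mathcal S)$ of $\mathsf{RCA}_0+\mathsf{CRT}^2_2+\neg\mathsf{COH}$. Moreover, $M$ is an elementary extension of the standard model of arithmetic, and there are $N\in M$ and $h:M\to[0,N)$ in $\mathcal S$ such that for every infinite $Y\in\mathcal S$ there is an $M$-finite $A\subseteq[0,N)$ for which both $\{y\in Y:h(y)\in A\}$ and $\{y\in Y:h(y)\notin A\}$ are infinite.
\end{theorem}

\begin{theorem}\label{thm:B}
In Theorem~\ref{thm:A} one can also have $\mathcal M\models\mathsf{WKL}_0$.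
\end{theorem}

For $h:\mathbb N\to[0,N)$, the \emph{bounded instance} of $\mathsf{COH}$ given by $h$ is the family $\{h^{-1}(A):A\subseteq[0,N)\}$. As a sequence it is $R_i=\{x:h(x)\in A_i\}$, where $(A_i)$ is the canonical enumeration of the finite sets. The last clause of Theorem~\ref{thm:A} says that this instance has no cohesive set in $\mathcal S$.

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item Neither $\mathsf{RCA}_0+\mathsf{CRT}^2_2$ nor $\mathsf{WKL}_0+\mathsf{CRT}^2_2$ proves $\mathsf{COH}$, even together with all true sentences of first-order arithmetic (so even with full induction and collection for formulas without set parameters), and even for bounded instances.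
\item $\mathsf{B\Sigma}^0_2$, with set parameters, fails in the models of Theorems~\ref{thm:A} and~\ref{thm:B}. So in the theorem of Hirschfeldt and Shore $\mathsf{B\Sigma}^0_2$ can be neither dropped nor replaced by $\mathsf{WKL}_0$ plus true first-order arithmetic.
\end{enumerate}
\end{corollary}

\begin{proof}
The model of Theorem~\ref{thm:B} satisfies $\mathsf{WKL}_0+\mathsf{CRT}^2_2$ and, since $M\succ\omega$, all true first-order sentences; induction and collection axioms without set parameters are such sentences. This gives (1). If $\mathsf{B\Sigma}^0_2$ held in one of the models, then $\mathsf{COH}$ would hold in it by the theorem of Hirschfeldt and Shore; the rest of (2) follows from (1).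
\end{proof}

\subsection{Why bounded instances}\label{sub:bounded}

When $M=\omega$, the scheme $\mathsf{B\Sigma}^0_2$ holds and the two principles agree. A counterexample must therefore exploit a failure of $\mathsf{B\Sigma}^0_2$, and bounded instances are the simplest place where such a failure can matter. If a fiber $h^{-1}(a)$ is infinite, it is cohesive for the bounded instance given by $h$. Under $\mathsf{B\Sigma}^0_2$ some fiber is infinite: otherwise for each $a<N$ there is $b$ with $h(y)\ne a$ for all $y\ge b$, collection gives a number $b^*$ above one such $b$ for every $a<N$, and $h(b^*)$ has no possible value. If $N$ is standard, no collection is needed, since a union of standardly many bounded sets is bounded. So the interesting case is a nonstandard $N$ and a function $h:M\to[0,N)$ all of whose fibers are bounded.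

For such $h$, a cohesive set has to decide $2^N$ sets at once, whereas a coloring attaches a single set to each $x$, and we may choose which $x$ to use. This suggests a negative answer. The difficulty is on the positive side: every coloring computed from $h$, and from solutions added earlier, must be made stable on an infinite set, without the pigeonhole principle for $N$ colors and without losing the freedom needed to defeat all candidates for a cohesive set.

\subsection{Plan}

Sections~\ref{sec:trees} and~\ref{sec:ramsey} fix notation and prove a Ramsey-type lemma for finite binary trees. Section~\ref{sec:idea} shows the idea for colorings that depend only on $h(x)$ and $h(y)$. Sections~\ref{sec:systems} and~\ref{sec:main} are ordinary combinatorics over $\omega$: they introduce \emph{systems} and prove the Main Lemma, which handles arbitrary colorings. The lemmas on systems are transferred to a nonstandard model, over which Section~\ref{sec:construction} carries out a generic construction. Section~\ref{sec:verification} proves Theorem~\ref{thm:A} and Section~\ref{sec:wkl} proves Theorem~\ref{thm:B}.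

\section{Trees and the ground model}\label{sec:trees}

\subsection{Finite binary trees}

A number $n$ is identified with $[0,n)$. The tree $2^{\le e}$ consists of the binary strings of length at most $e$; its root is $\emptyset$ and its \emph{leaves} are the elements of $2^e$. We write $\subseteq$ for the prefix order, $w\wedge w'$ for the longest common prefix, $ut$ for concatenation, $w^-$ for $w$ without its last bit, $v{\restriction}j$ for the prefix of length $j$, and $[\![w]\!]=\{v\in2^e:w\subseteq v\}$ for the \emph{cone} of leaves above $w$. We use repeatedly: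
\begin{equation}\label{eq:meet}
\text{if } w\not\subseteq v \text{ and } w\subseteq v', \text{ then } v\wedge v'=v\wedge w\subsetneq w.
\end{equation}

A \emph{tree map} is a function $\iota:2^{\le d}\to2^{\le e}$ with $\iota(ti)\supseteq\iota(t)i$ for $|t|<d$ and $i<2$. Tree maps are monotone, and a composition of tree maps is a tree map. They preserve splitting:
\begin{equation}\label{eq:split}
\text{if } v\wedge v'=t\ne v,v',\ a\supseteq\iota(v),\ a'\supseteq\iota(v'), \text{ then } a\wedge a'=\iota(t),
\end{equation}
because one of $a,a'$ extends $\iota(t)0$ and the other $\iota(t)1$. An \emph{embedding} is a tree map that sends leaves to leaves. Embeddings compose, and by \eqref{eq:split} they are injective on leaves.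

\subsection{The ground model}\label{sub:ground}

Consider the complete first-order theory of the two-sorted structure $(\omega,P(\omega);+,\cdot,<,\in)$. By compactness and the L\"owenheim--Skolem theorem it has a countable model with a number larger than all numerals, and by extensionality its second sort can be identified with a family of subsets of the first. Fix such a model $(M,\mathcal P)$, $\mathcal P\subseteq P(M)$. Every $n\in\omega$ is definable, so we may assume $\omega\prec M$ as structures of first-order arithmetic. An object is \emph{internal} if it is an element of $M$ or $\mathcal P$, or is coded by one. We use three properties.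

\begin{itemize}
\item \emph{Transfer.} Every true sentence of second-order arithmetic holds in $(M,\mathcal P)$. This includes full comprehension and induction; so subsets of $M$ definable in $(M,\mathcal P)$ are internal, bounded internal sets are $M$-finite, and nonempty bounded internal sets have a maximum.
\item \emph{Overspill.} If $J$ is internal, contains all large enough standard numbers, and $e$ is nonstandard, then $J$ contains a nonstandard number $\le e$. Otherwise $\omega$ would be internal, being the union of $J\cap[0,e]$ with a standard finite set; but $\omega$ violates induction.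
\item \emph{Countability.} There are only countably many internal objects.
\end{itemize}

The model of Theorem~\ref{thm:A} is obtained by adding external sets to $\mathcal P$. The reason for starting from true second-order arithmetic is that our combinatorial lemmas then need only be true; how they are proved plays no role.

\section{A Ramsey lemma for trees}\label{sec:ramsey}

\begin{lemma}\label{lem:mono}
If the leaves of $2^{\le e}$ are colored with $k\ge1$ colors and $e\ge rk$, there is an embedding $2^{\le r}\to2^{\le e}$ whose leaf image is monochromatic.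
\end{lemma}

\begin{proof}
Induct on $k$. If every $t\in2^r$ has a leaf of the last color above it, which is the case when $k=1$, map $t\mapsto t$ for $|t|<r$ and map each $t\in2^r$ to such a leaf. Otherwise $k\ge2$ and above some $t\in2^r$ there is a tree of height $e-r\ge r(k-1)$ whose leaves use only $k-1$ colors; apply the induction hypothesis to it.
\end{proof}

In the next lemma each leaf $v$ carries colorings of other leaves, one for each node below $v$. We cannot make them constant (let $v$ color $v'$ according to the lexicographic order of $v$ and $v'$), but we can make them depend only on the point where $v'$ branches off from $v$.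

\begin{lemma}\label{lem:tree}
There is a computable function $f$ with the following property. Let $d\ge1$, $e\ge f(d)$, and let $\alpha^w_v:[\![w]\!]\to2$ be given for $v\in2^e$ and $w\subseteq v$. Then there is an embedding $\iota:2^{\le d}\to2^{\le e}$ such that
\[
\alpha^{\iota(t')}_{\iota(v)}(\iota(v'))=\alpha^{\iota(t')}_{\iota(v)}(\iota(v''))
\]
whenever $t'\subseteq t\in2^{<d}$ and $v,v',v''\in2^d$ satisfy $v\wedge v'=v\wedge v''=t$.
\end{lemma}

\begin{proof}
We treat the levels $i=0,\dots,d-1$ in turn. At a node $t$ of level $i$ we thin out the two subtrees above $t$ so that the relevant colorings carried by the leaves on either side are constant on the leaves of the other side.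

Let $k=2^d$, $\sigma(r)=r\,k^{2^r}$ and $\rho(r)=r\,k^{2^{\sigma(r)}}$, so $\rho(r)\ge\sigma(r)\ge r$. Put $n_d=0$, $n_i=1+\rho(n_{i+1})$ for $i<d$, and $f(d)=n_0$. We construct embeddings $\iota_i:2^{\le i+n_i}\to2^{\le e}$, starting with an arbitrary $\iota_0$. Let $\iota_i$ be given, $i<d$, put $r=n_{i+1}$, and fix $t\in2^i$. Let $W=\{\iota_i(t'):t'\subseteq t\}$, so $|W|\le d$. In $2^{\le i+n_i}$ the trees above $t0$ and $t1$ have height $\rho(r)$.

Choose an embedded tree of height $\sigma(r)$ above $t0$, with leaf set $A$. Color each leaf $b\supseteq t1$ by the tuple $(\alpha^w_{\iota_i(a)}(\iota_i(b)))_{a\in A,\,w\in W}$. There are at most $2^{|W||A|}\le k^{2^{\sigma(r)}}$ colors, so Lemma~\ref{lem:mono} gives an embedding $\theta_{t1}$ of $2^{\le r}$ into the tree above $t1$, with leaf image $B$, on which the tuple is constant. Now color $a\in A$ by $(\alpha^w_{\iota_i(b)}(\iota_i(a)))_{b\in B,\,w\in W}$. There are at most $k^{2^r}$ colors, so Lemma~\ref{lem:mono} gives an embedding $\theta_{t0}$ of $2^{\le r}$ into the tree above $t0$, with leaf image $A'\subseteq A$, on which this tuple is constant.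 Thus for $w\in W$, each $\alpha^w_{\iota_i(a)}$ with $a\in A'$ is constant on $\iota_i[B]$, and each $\alpha^w_{\iota_i(b)}$ with $b\in B$ is constant on $\iota_i[A']$.

Do this for all $t\in2^i$, and let $\iota_{i+1}$ agree with $\iota_i$ on $2^{\le i}$ and satisfy $\iota_{i+1}(tjs)=\iota_i(\theta_{tj}(s))$ for $t\in 2^i$, $j<2$, $|s|\le r$. This is an embedding, since $\iota_{i+1}(tj)=\iota_i(\theta_{tj}(\emptyset))\supseteq\iota_i(tj)\supseteq\iota_i(t)j$. Let $\iota=\iota_d$. For $t\in2^i$ and $t'\subseteq t$ we have $\iota(t')=\iota_i(t')\in W$, and the $\iota$-images of the leaves above $t0$ and $t1$ lie in $\iota_i[A']$ and $\iota_i[B]$, because the later steps only shrink these leaf sets. If $v\wedge v'=v\wedge v''=t$, then $v'$ and $v''$ lie on the side of $t$ opposite to $v$, and the claim follows.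
\end{proof}

Since $f(d)$ is standard for standard $d$, overspill gives: \emph{for every nonstandard $e\in M$ there is a nonstandard $d$ with $f(d)\le e$.}

\section{The idea in a special case}\label{sec:idea}

Fix a nonstandard $e\in M$, let $N=2^e$, and identify $[0,N)$ with the leaves of the internal tree $2^{\le e}$. We build $h:M\to2^e$ in $\omega$ many stages, each time defining a longer internal initial segment. At stage $n$ we also commit to a node $w_n$: all later values of $h$ will lie in $[\![w_n]\!]$. The nodes increase, $w_0\subseteq w_1\subseteq\cdots$, and \emph{no leaf extends all $w_n$}. This is possible because there are only countably many leaves $v_0,v_1,\dots$, and we can take $w_{n+1}=w_ni$ with $w_ni\not\subseteq v_n$; the height is nonstandard, so we never run out of room. All fibers of $h$ are then bounded.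

\emph{Colorings that are stable for free.} Let $c(x,y)=1$ if and only if $h(x)$ precedes $h(y)$ lexicographically. Given $x$, pick $n$ with $w_n\not\subseteq h(x)$. All leaves above $w_n$ lie on the same side of $h(x)$, so $c(x,y)$ is eventually constant. Thus $c$ is stable on all of $M$, and $\mathsf{CRT}^2_2$ applied to $c$ yields no information. By \eqref{eq:meet} the same holds for $c(x,y)=\alpha(h(x),h(y))$ whenever $\alpha(a,b)$ depends only on $a$ and $a\wedge b$ for $b\neq a$.

\emph{Thinning.} Let $\alpha:2^e\times2^e\to2$ be any internal function and $c(x,y)=\alpha(h(x),h(y))$. Suppose for simplicity that no commitment has been made yet. Take a nonstandard $d$ with $f(d)\le e$ and apply Lemma~\ref{lem:tree} in $(M,\mathcal P)$ to $\alpha^w_a(b)=\alpha(a,b)$, using only $t'=\emptyset$. We get $\iota:2^{\le d}\to2^{\le e}$ such that $\alpha(\iota(v),\iota(v'))$ depends only on $v$ and $v\wedge v'$. Continue the construction in the tree $2^{\le d}$: commit to nodes $t_n\in2^{\le d}$ with no leaf of $2^{\le d}$ above all of them, and use only values $\iota(v')$ with $v'\supseteq t_n$ after stage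 $n$. If $h(x)=\iota(v_x)$, then $t_n\not\subseteq v_x$ for some $n$, so $v_x\wedge v'$ is the same for all $v'\supseteq t_n$ and $c(x,y)$ is eventually constant. For instance, if $\alpha(a,b)$ is the last bit of $b$, we can take $d=e-1$, $\iota(t)=t$ for $|t|<d$ and $\iota(v)=v0$ for $|v|=d$.

\emph{Truncation.} Now we want $h(y)\in A$ and $h(y)\notin A$ for unboundedly many $y$, for some internal $A$. Take a nonstandard $e_1\le e$ and $A=\{b\in2^e:b(e_1-1)=0\}$. Every node of length less than $e_1$ has leaves in $A$ and leaves outside $A$ above it. So we can promise to use both kinds of values forever, provided that we never commit to a node of length $\ge e_1$. We continue in the tree $2^{\le e_1-1}$, whose leaf $w$ stands for the block $[\![w]\!]$ of values.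

Both operations leave a tree of nonstandard height, so they can alternate. Thinning decides the $2^d$ colorings attached to the surviving leaves, each only away from its own branch. It cannot decide all subsets of $[0,N)$: in the instance above the last bit of $h(y)$ becomes constant, but the next-to-last bit is still available for truncation.

Three things are missing. A coloring in the final model may compute $c(x,y)$ from a long initial segment of $h$ and of earlier solutions, not only from $h(x)$ and $h(y)$. The promises made at truncations restrict the ways in which $h$ can be continued. And $\Sigma^0_1$-induction must be preserved. Systems record the possible continuations abstractly; the Main Lemma performs thinning for arbitrary colorings.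

\section{Systems}\label{sec:systems}

In this section and the next, everything takes place over $\omega$.

\subsection{Strings and names}

An \emph{$m$-string} is a tuple $s=(s_0,\dots,s_m)$ of functions on a common domain $[0,\mathrm{lh}(s))$, where $s_0$ has values in $\omega$ and $s_1,\dots,s_m$ have values in $2$. It is an initial segment of $h$ and of the characteristic functions of $m$ further sets. Restriction $s{\restriction}z$ and extension are coordinatewise. A \emph{name of arity $m$} is a set $\mathbf Y$ of pairs $(y,s)$ with $s$ an $m$-string; the pair means that $s$ enumerates $y$. If $s$ is an $m'$-string with $m'\ge m$, then $(y,s)\in\mathbf Y$ abbreviates $(y,(s_0,\dots,s_m))\in\mathbf Y$, and we put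
\[
Y_s=\{y<\mathrm{lh}(s):\exists z\le\mathrm{lh}(s)\ (y,s{\restriction}z)\in\mathbf Y\}.
\]
A \emph{coloring name} is a name $\mathbf c$ all of whose elements have the form $((x,y,i),s)$ with $x<y$ and $i<2$. The value $c_s(x,y)$ is the least $i$ with $((x,y,i),s{\restriction}z)\in\mathbf c$, for the least $z\le\mathrm{lh}(s)$ for which such an $i$ exists; it is undefined if there is no such $z$. If $s'$ extends $s$, then $Y_s\subseteq Y_{s'}$ and $c_{s'}$ extends $c_s$. For $j\ge1$, the \emph{name of coordinate $j$} is the set $\mathbf E^j$ of pairs $(y,s)$ with $s$ a $j$-string, $y<\mathrm{lh}(s)$ and $s_j(y)=1$; its value at $s$ is $\{y<\mathrm{lh}(s):s_j(y)=1\}$.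

\subsection{Systems and refinements}

\begin{definition}\label{def:system}
A \emph{system} $\mathbf P$ of height $e\ge1$ and arity $m$ consists of a nonempty set $P\subseteq\omega$ of \emph{states}; functions $\lambda:P\to2^e$ and $\ell:P\to\omega$; an $m$-string $g_p=(g_{p,0},\dots,g_{p,m})$ of length $\ell(p)$ for each state $p$; a number $N$ with $g_{p,0}:\ell(p)\to N$; sets $B_w\subseteq N$ and relations $\preceq_w$ for $w\in2^{\le e}$; and a finite list of names of arity at most $m$, the \emph{growth list}. Write $Y_p=Y_{g_p}$, $c_p=c_{g_p}$ and $P_w=\{p:w\subseteq\lambda(p)\}$. Write $p'\gg p$ if $\ell(p')>\ell(p)$ and $Y_{p'}$ has an element $\ge\ell(p)$ for each $\mathbf Y$ on the growth list. We require: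
\begin{itemize}
\item[(S1)] $\preceq_w$ is a preorder on $P_w$, and $p'\preceq_{w'}p$ implies $p'\preceq_wp$ for $w\subseteq w'$.
\item[(S2)] If $p'\preceq_wp$, then $g_{p'}$ extends $g_p$ and $g_{p',0}(x)\in B_w$ for $\ell(p)\le x<\ell(p')$.
\item[(S3)] If $p\in P_w$ and $v\in[\![w]\!]$, there is $p'\preceq_wp$ with $\lambda(p')=v$.
\item[(S4)] For each $p$ there is $p'\preceq_{\lambda(p)}p$ with $p'\gg p$.
\item[(S5)] For $|w|<e$, the sets $B_{w0},B_{w1}$ are disjoint subsets of $B_w$.
\end{itemize}
\end{definition}

Read $p'\preceq_wp$ as ``$p'$ can be reached from $p$ without leaving the cone of $w$''. By (S3) we can move freely inside a cone; by (S4) we can stay at a leaf and still make progress on every set that we have promised to make infinite; by (S2) and (S5) the cone in which we move is visible in the values of $h$.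

Some consequences. If $v$ is a leaf and $p'\preceq_vp$, then $\lambda(p')=\lambda(p)=v$. By (S5), $B_{w'}\subseteq B_w$ for $w\subseteq w'$, and $B_w\cap B_{w'}=\emptyset$ for incomparable $w,w'$, since one of the sets lies in $B_{t0}$ and the other in $B_{t1}$ for $t=w\wedge w'$. If $p'\preceq_wp$, then $Y_p\subseteq Y_{p'}$ and $c_{p'}$ extends $c_p$. Each of $p''\preceq_wp'\gg p$ and $p''\gg p'\preceq_wp$ implies $p''\gg p$. Iterating (S4) until the length is at least $z$ and then using it once more, we get:
\begin{equation}\label{eq:grow}
\begin{array}{l}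
\text{for all $p,z$ there is $p'\preceq_{\lambda(p)}p$ with $p'\gg p$, $\ell(p')>z$, and with an}\\
\text{element $\ge z$ in $Y_{p'}$ for each $\mathbf Y$ on the growth list.}
\end{array}
\end{equation}

\begin{example}[The free system]\label{ex:free}
Let $e\ge1$, $N=2^e$, and identify $[0,N)$ with the leaves. The system $\mathbf F_e$ has height $e$, arity $0$ and empty growth list. Its states are the pairs $p=(\sigma,v)$ with $\sigma$ a finite sequence of leaves and $v$ a leaf; $\lambda(p)=v$, $\ell(p)=\mathrm{lh}(\sigma)$, $g_{p,0}=\sigma$, $B_w=[\![w]\!]$; and $(\sigma',v')\preceq_w(\sigma,v)$ if $v,v'\in[\![w]\!]$ and $\sigma'$ extends $\sigma$ by values in $[\![w]\!]$. Conditions (S1), (S2), (S5) hold by definition, (S3) is witnessed by $(\sigma,v')$, and (S4) by appending $v$ to $\sigma$.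
\end{example}

\begin{definition}\label{def:refine}
A system $\mathbf Q$ of height $d$ and arity $m'\ge m$ \emph{refines} $\mathbf P$ \emph{via} $(\pi,\iota)$ if $\pi:Q\to P$, $\iota:2^{\le d}\to2^{\le e}$ is a tree map, both systems have the same $N$, the growth list of $\mathbf P$ is contained in that of $\mathbf Q$, and for all $q,q'\in Q$ and $t\in2^{\le d}$:
\[
\ell(\pi(q))=\ell(q),\quad g_{\pi(q),i}=g_{q,i}\ (i\le m),\quad \lambda(\pi(q))\supseteq\iota(\lambda(q)),\quad q'\preceq_tq\Rightarrow\pi(q')\preceq_{\iota(t)}\pi(q).
\]
\end{definition}

Names of arity at most $m$ have the same values at $q$ and $\pi(q)$. Refinements compose: if $\mathbf R$ refines $\mathbf Q$ via $(\pi',\iota')$, then $\lambda(\pi\pi'(r))\supseteq\iota(\lambda(\pi'(r)))\supseteq\iota\iota'(\lambda(r))$ by monotonicity of $\iota$, and the other clauses pass directly to $(\pi\pi',\iota\iota')$.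

\begin{lemma}[Restriction]\label{lem:restrict}
Let $p\in P_u$ and $|u|<e_1\le e$. Let $\mathbf P'=\mathbf P{\restriction}(p,u,e_1)$ have height $e_1-|u|$, states $P'=\{p':p'\preceq_up\}$, the function $\lambda'$ given by $u\lambda'(p')=\lambda(p'){\restriction}e_1$, the relations $\preceq'_t$ equal to $\preceq_{ut}$ on $P'$, the sets $B'_t=B_{ut}$, and the same $\ell,g,N$ and growth list as $\mathbf P$. Then $\mathbf P'$ is a system, and it refines $\mathbf P$ via $\pi=\mathrm{id}$, $\iota(t)=ut$.
\end{lemma}

\begin{proof}
We have $p\in P'$, and $P'$ is closed under each $\preceq_{ut}$ by (S1). Conditions (S1), (S2), (S5) are inherited. For (S3), given $p'\in P'_t$ and a leaf $v\supseteq t$ of the new tree, apply (S3) of $\mathbf P$ at the node $ut$ with any leaf of $2^{\le e}$ above $uv$. For (S4), if $p''\preceq_{\lambda(p')}p'$ and $p''\gg p'$, then $p''\preceq_{\lambda(p'){\restriction}e_1}p'$ by (S1), that is, $p''\preceq'_{\lambda'(p')}p'$. The clauses of Definition~\ref{def:refine} restate the definition of $\mathbf P'$.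
\end{proof}

The next lemma is the truncation step of Section~\ref{sec:idea}; it is the only place where the sets $B_w$ are used.

\begin{lemma}[Splitting]\label{lem:split}
Let $\mathbf P$ have height $e\ge2$ and arity $m$, and let $\mathbf Y$ be a name of arity at most $m$ such that
\begin{itemize}
\item[(Inf)] for every $p\in P$ there is $p'\preceq_{\lambda(p)}p$ such that $Y_{p'}$ has an element $\ge\ell(p)$.
\end{itemize}
Then there are $A\subseteq N$ and a refinement $\mathbf Q$ of $\mathbf P$ of height $e-1$ and arity $m$ whose growth list contains names $\mathbf Y^+,\mathbf Y^-$ with $Y^+_s=\{y\in Y_s:s_0(y)\in A\}$ and $Y^-_s=\{y\in Y_s:s_0(y)\notin A\}$ for all strings $s$ of arity at least $m$.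
\end{lemma}

\begin{proof}
Let $A=\bigcup\{B_{w0}:|w|=e-1\}$. For $|w|=e-1$ the leaf $w1$ is incomparable with every leaf $w'0$, so $B_{w1}\cap A=\emptyset$. Let $\mathbf Y^+$ and $\mathbf Y^-$ consist of the pairs $(y,s)$ with $s$ an $m$-string, $y\in Y_s$, and $s_0(y)\in A$, respectively $s_0(y)\notin A$; they have the stated values. Fix $p_0\in P$ and let $\mathbf Q$ be $\mathbf P{\restriction}(p_0,\emptyset,e-1)$ with $\mathbf Y^+,\mathbf Y^-$ added to the growth list. By Lemma~\ref{lem:restrict} only (S4) needs proof. Let $p\in Q$ and let $w=\lambda(p){\restriction}(e-1)$ be its leaf in $\mathbf Q$. By (S3) take $p_1\preceq_wp$ with $\lambda(p_1)=w0$, and by (Inf) take $p_2\preceq_{w0}p_1$ and $y\in Y_{p_2}$ with $y\ge\ell(p_1)$. By (S2), $g_{p_2,0}(y)\in B_{w0}\subseteq A$. Next take $p_3\preceq_wp_2$ with $\lambda(p_3)=w1$, and $p_4\preceq_{w1}p_3$ and $y'\in Y_{p_4}$ with $y'\ge\ell(p_3)$; then $g_{p_4,0}(y')\in B_{w1}$, which misses $A$. Finally take $p_5\preceq_{\lambda(p_4)}p_4$ with $p_5\gg p_4$ in $\mathbf P$. Then $p_5\preceq_wp$, $p_5\gg p$ in $\mathbf P$, $y\in Y^+_{p_5}$, $y'\in Y^-_{p_5}$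 and $y,y'\ge\ell(p)$. So $p_5\gg p$ in $\mathbf Q$.
\end{proof}

The following pigeonhole principle will be used several times.

\begin{lemma}[Stabilization]\label{lem:stab}
Let $\preceq$ be a preorder, $p$ a point, and let $C(p')$, for $p'\preceq p$, be nonempty finite sets with $C(p'')\subseteq C(p')$ for $p''\preceq p'$. Then there is $p'\preceq p$ such that $C(p'')=C(p')$ for all $p''\preceq p'$.
\end{lemma}

\begin{proof}
Take $p'\preceq p$ with $|C(p')|$ least.
\end{proof}

\section{The Main Lemma}\label{sec:main}

\begin{lemma}[Main Lemma]\label{lem:main}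
Let $d\ge1$, let $\mathbf P$ be a system of height $e\ge f(d)$ and arity $m$, and let $\mathbf c$ be a coloring name of arity at most $m$ such that
\begin{itemize}
\item[(Tot)] for all $p\in P$ and $x<y$ there is $p'\preceq_{\lambda(p)}p$ with $c_{p'}(x,y)$ defined.
\end{itemize}
Then there is a refinement $\mathbf Q$ of $\mathbf P$ of height $d$ and arity $m+1$ such that, with $E_q=\{x<\ell(q):g_{q,m+1}(x)=1\}$:
\begin{itemize}
\item[(a)] the name $\mathbf E^{m+1}$ is on the growth list of $\mathbf Q$;
\item[(b)] if $|w|<d$, $q^*\preceq_wq$, $\lambda(q)\wedge\lambda(q^*)=w$ and $x\in E_q$, then there is a leaf $v_x\in2^d$ such that for every $w'$ with $w\subseteq w'\not\subseteq v_x$ there is $i<2$ with the property: whenever $q''\preceq_{w'}q'\preceq_wq^*$ and $y\in E_{q''}\setminus E_{q'}$, the value $c_{q''}(x,y)$ is defined and equals $i$.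
\end{itemize}
\end{lemma}

The new coordinate is the set on which the coloring becomes stable. We call a passage from $q$ to $q^*$ as in (b) a \emph{swing} at $w$: it crosses from one half of the cone of $w$ to the other. Part (b) says that after a swing, the color of $(x,y)$ is fixed from the moment we confine ourselves to a cone that misses $v_x$; see Figure~\ref{fig:swing}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (1.6,3) -- (1.0,4.5) -- (2.2,4.5) -- cycle;
\draw[dotted] (-3.6,4.5) -- (4.2,4.5);
\draw (0,0) -- (0,1) -- (-3,4.5);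
\draw (0,1) -- (0.4,1.5) -- (0.8,2) -- (1.6,3);
\draw (0.4,1.5) -- (3.6,4.5);
\draw (0.8,2) -- (-0.4,4.5);
\draw (1.0,4.5) -- (1.6,3) -- (2.2,4.5);
\fill (0,0) circle (1.5pt) node[left] {$\emptyset$};
\fill (0,1) circle (1.5pt) node[left] {$w$};
\fill (0.8,2) circle (1.5pt) node[left] {$t$};
\fill (1.6,3) circle (1.5pt) node[left] {$w'$};
\fill (-3,4.5) circle (1.5pt) node[above] {$\lambda(q)$};
\fill (-0.4,4.5) circle (1.5pt) node[above] {$v_x$};
\fill (3.6,4.5) circle (1.5pt) node[above] {$\lambda(q^*)$};
\node[above] at (1.6,4.5) {$[\![w']\!]$};
\end{tikzpicture}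
\caption{Part (b) of the Main Lemma in the tree $2^{\le d}$, drawn for $w\subseteq v_x$. The leaves $\lambda(q)$ and $\lambda(q^*)$ before and after the swing split at $w$. Since $w'\not\subseteq v_x$, all leaves in the shaded cone have the same meet $t$ with $v_x$, and all $y$ added in that cone get the same color with $x$.}\label{fig:swing}
\end{figure}

In Section~\ref{sec:idea} the color of $(x,y)$ was $\alpha_a(b)$, where $a$ and $b$ are the leaves at which $x$ and $y$ appear. For a general coloring no such function is given, so we create one: when $x$ is put into $E$ we \emph{promise} a color for each leaf $b$, and later add $y$ at $b$ only if $(x,y)$ has the promised color. The proof shows that promises can be kept (Section~\ref{sub:keep}), that they can be made to depend only on the leaf at which $x$ is added (Section~\ref{sub:single}), and then applies Lemma~\ref{lem:tree} (Section~\ref{sub:Q}). Fix $\mathbf P$, $\mathbf c$, $d$ as in the lemma.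

\subsection{Tags, positions and moves}

One function per element does not suffice, because what can be promised depends on how far we have moved since $x$ was added (Example~\ref{ex:parity}). So $x$ carries one function for each node below the current leaf. For $a:[\![w]\!]\to2$ and $u\supseteq w$, let $a|_u$ be the restriction of $a$ to $[\![u]\!]$. A \emph{tag} at the leaf $v$ is a family $(a^w)_{w\subseteq v}$ with $a^w:[\![w]\!]\to2$; the set $\mathrm{Tag}_v$ of such tags is finite. A \emph{position} is a triple $q=(p,E,\mathbf S)$ with $p\in P$, $E\subseteq\ell(p)$ and $\mathbf S:E\to\mathrm{Tag}_{\lambda(p)}$. We write $S^w_x$ for the components of the tag of $x$, and $\lambda(q)=\lambda(p)$, $\ell(q)=\ell(p)$. The parts of $q',q'',\dots$ are $p',E',\mathbf S'$, and so on. There are two kinds of \emph{moves} from a position $q$ with leaf $v$.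

\begin{itemize}
\item A \emph{jump} of $q$ to a leaf $v_2\ne v$, of \emph{level} $w=v\wedge v_2$, is a position $(p',E,\mathbf S')$ with $p'\preceq_wp$, $\lambda(p')=v_2$, $S'^u_x=S^u_x$ for $u\subseteq w$, and $S'^u_x=S^w_x|_u$ for $w\subseteq u\subseteq v_2$.
\item An \emph{addition} to $q$ of $y$ with tag $a\in\mathrm{Tag}_v$ is a position $(p',E\cup\{y\},\mathbf S\cup\{(y,a)\})$ with $p'\preceq_vp$, $p'\gg p$, $\ell(p)\le y<\ell(p')$, and $c_{p'}(x,y)=S^v_x(v)$ (in particular defined) for all $x\in E$.
\end{itemize}

So $S^v_x(v)$ is the promise in force, and $S^w_x$ takes over after a jump of level $w$. A \emph{chain within $w$} is a finite sequence of positions, possibly of length one, all with leaves in $[\![w]\!]$, each obtained from the previous one by a move. Its jumps have levels $\supseteq w$. For $w\subseteq\lambda(q)$, call $x\in E$ \emph{uniform above $w$ at $q$} if $S^u_x=S^w_x|_u$ for all $u$ with $w\subseteq u\subseteq\lambda(q)$.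

\begin{lemma}\label{lem:chain}
Suppose a chain within $w$ leads from $q$ to $q'$.
\begin{enumerate}
\item $p'\preceq_wp$, $E'\cap\ell(p)=E$, and $S'^u_x=S^u_x$ for $x\in E$ and $u\subseteq w$.
\item If $x\in E$ is uniform above $w$ at $q$, it is uniform above $w$ at $q'$.
\item If $\lambda(q)\ne\lambda(q')$ and $\lambda(q)\wedge\lambda(q')=w$, then every $x\in E$ is uniform above $w$ at $q'$, and $(p',E,\mathbf S'{\restriction}E)$ is a jump of $q$ to $\lambda(q')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Induct along the chain. Each move goes along some $\preceq_u$ with $u\supseteq w$, hence along $\preceq_w$ by (S1); added elements are at least the current length, which is $\ge\ell(p)$; and no move changes a component $S^u_x$ with $u\subseteq w$.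

(2) Additions do not change the tag of $x$. A jump of level $u_1\supseteq w$ keeps $S^u_x=S^w_x|_u$ for $w\subseteq u\subseteq u_1$, and for $u\supseteq u_1$ produces $S^{u_1}_x|_u=S^w_x|_u$.

(3) Let $wj\subseteq\lambda(q')$; then $\lambda(q)\notin[\![wj]\!]$. Some move enters $[\![wj]\!]$ from $[\![w]\!]\setminus[\![wj]\!]$. It is a jump of level exactly $w$, after which every $x\in E$ is uniform above $w$. Apply (2) to the rest of the chain. The last claim combines this with (1).
\end{proof}

Let $Z=(Z_v)_{v\in2^e}$ with $Z_v\subseteq\mathrm{Tag}_v$. A set $R$ of positions is \emph{$Z$-closed} if for each $q\in R$, with leaf $v$: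
\begin{itemize}
\item[(J)] for every leaf $v_2\ne v$ some jump of $q$ to $v_2$ is in $R$;
\item[(A)] some addition to $q$ with tag in $Z_v$ is in $R$.
\end{itemize}
These are (S3) and (S4) for the system we want to build. A union of $Z$-closed sets is $Z$-closed; let $R^Z$ be the largest $Z$-closed set.

\begin{example}\label{ex:parity}
In $\mathbf F_e$ let $c(x,y)$ be the parity of $|\mu|$, where $\mu$ is the longest common prefix of the leaves $g_0(x),g_0(x+1),\dots,g_0(y)$; it is defined at $p$ as soon as $y<\ell(p)$. Let $R$ be $Z$-closed and let $q\in R$ arise by adding $x$ at the leaf $v$, so $g_0$ has value $v$ on $[x,\ell(q))$. Then $S^w_x$ is constant with value the parity of $|w|$, for every $w\subseteq v$. For $w=v$, add one more element $y$ by (A); then $\mu=v$. For $w\subsetneq v$ and $b\in[\![w]\!]$, jump inside $R$ to a leaf $v'$ with $v\wedge v'=w$, add $y_1$, jump to $b$ if $b\ne v'$, and add $y$. The values of $g_0$ on $[x,y]$ lie in $[\![w]\!]$ and include $v$ and $v'$, so $\mu=w$, while $c(x,y)=S^w_x(b)$ by Lemma~\ref{lem:chain}. Thus consecutive components of the tag disagree everywhere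 on their common domain.
\end{example}

It is convenient to allow moves that pick up extra elements. Call $R$ \emph{weakly $Z$-closed} if for each $q=(p,E,\mathbf S)\in R$, with leaf $v$:
\begin{itemize}
\item[(J$'$)] for every $v_2\ne v$ there is $q'\in R$ with $E'\supseteq E$ such that $(p',E,\mathbf S'{\restriction}E)$ is a jump of $q$ to $v_2$;
\item[(A$'$)] there are $q'\in R$ and $y$ with $E'\supseteq E\cup\{y\}$ such that $(p',E\cup\{y\},\mathbf S'{\restriction}(E\cup\{y\}))$ is an addition of $y$ to $q$ with tag in $Z_v$.
\end{itemize}

\begin{lemma}\label{lem:drop}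
If $R$ is weakly $Z$-closed, then $\hat R=\{(p,E_0,\mathbf S{\restriction}E_0):(p,E,\mathbf S)\in R,\ E_0\subseteq E\}$ is $Z$-closed; so $R\subseteq R^Z$. In particular $R^Z$ is closed under dropping elements of $E$.
\end{lemma}

\begin{proof}
Let $(p,E,\mathbf S)\in R$ and $E_0\subseteq E$. With $q'$ from (J$'$), $(p',E_0,\mathbf S'{\restriction}E_0)\in\hat R$ is a jump of $(p,E_0,\mathbf S{\restriction}E_0)$. With $q',y$ from (A$'$), $(p',E_0\cup\{y\},\mathbf S'{\restriction}(E_0\cup\{y\}))\in\hat R$ is an addition to it with the same tag. For the last claim apply this to $R=R^Z$.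
\end{proof}

\subsection{Promises can be kept}\label{sub:keep}

We show that $R^{\mathrm{Tag}}\ne\emptyset$, where $\mathrm{Tag}=(\mathrm{Tag}_v)_v$. This is where (Tot) is used.

For $E\subseteq\ell(p)$ and $v=\lambda(p)$, let $\mathrm{Av}_E(p)$ be the set of color patterns available for a new element: those $k\in2^E$ for which there are $p'\preceq_vp$ with $p'\gg p$ and $y\in[\ell(p),\ell(p'))$ such that $c_{p'}(x,y)=k(x)$ for all $x\in E$. The empty function is in $\mathrm{Av}_\emptyset(p)$ by (S4). If $E\subseteq F\subseteq\ell(p)$, each $k\in\mathrm{Av}_E(p)$ extends to an element of $\mathrm{Av}_F(p)$: starting from witnesses $p',y$, apply (Tot) once for each $x\in F\setminus E$, staying at the leaf $v$. Finally, $\mathrm{Av}_E(p_1)\subseteq\mathrm{Av}_E(p)$ for $p_1\preceq_vp$, as witnesses for $p_1$ are witnesses for $p$.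

First consider a single cone. For $S:E\to2^{[\![w]\!]}$, $x\mapsto S_x$, and $u\supseteq w$, let $S|_u$ be $x\mapsto S_x|_u$. We define $K_w(E,S)$, the set of states from which $S$ can be kept inside the cone of $w$, from the leaves downward.
\begin{itemize}
\item For a leaf $v$: $p\in K_v(E,S)$ if $\lambda(p)=v$, $E\subseteq\ell(p)$, and $(S_x(v))_{x\in E}\in\mathrm{Av}_E(p')$ for all $p'\preceq_vp$.
\item For $|w|<e$: $p\in K_w(E,S)$ if $p\in P_w$, $E\subseteq\ell(p)$, and for all $p'\preceq_wp$ and $i<2$ there is $p''\preceq_wp'$ in $K_{wi}(E,S|_{wi})$.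
\end{itemize}
Each $K_w(E,S)$ is closed under $\preceq_w$. By downward induction and (S3), $K_w(\emptyset,\emptyset)=P_w$.

\begin{lemma}\label{lem:A}
If $p\in K_w(E,S)$ and $E\subseteq F\subseteq\ell(p)$, there are $p'\preceq_wp$ and $S':F\to2^{[\![w]\!]}$ extending $S$ with $p'\in K_w(F,S')$.
\end{lemma}

\begin{proof}
Induct on $e-|w|$. Let $w=v$ be a leaf. For $p'\preceq_vp$ let $C(p')$ be the set of $k\in\mathrm{Av}_F(p')$ extending $(S_x(v))_{x\in E}$. These sets are finite, nonempty and decreasing. Take $p'$ from Lemma~\ref{lem:stab}, any $k\in C(p')$, and let $S'_x(v)=k(x)$.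

Let $|w|<e$. For $p'\preceq_wp$ and $i<2$ let $C_i(p')$ be the set of $S_i':F\to2^{[\![wi]\!]}$ extending $S|_{wi}$ such that some $p''\preceq_wp'$ is in $K_{wi}(F,S'_i)$. It is finite and decreasing. It is nonempty: some $p''\preceq_wp'$ is in $K_{wi}(E,S|_{wi})$, and the induction hypothesis gives $p'''\preceq_{wi}p''$ in some $K_{wi}(F,S'_i)$. Apply Lemma~\ref{lem:stab} to $C_0(p')\times C_1(p')$, take $(S'_0,S'_1)$ in the stable set, and let $S'_x=S'_{0,x}\cup S'_{1,x}$. Then $S'_i\in C_i(p'')$ for all $p''\preceq_wp'$, which says $p'\in K_w(F,S')$.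
\end{proof}

Lemma~\ref{lem:A} finds a promise for the cone of $w$ by moving along $\preceq_w$. An addition, however, must move along $\preceq_v$ for the current leaf $v$, and must already fix the components $S^w$ for all $w\subseteq v$. So we ask that $S^w$ be keepable now, and that the lower components become keepable once we step down. For $\mathbf S=(S^u)_{u\subseteq w}$ with $S^u:E\to2^{[\![u]\!]}$, and $w'\subseteq w$, let $\mathbf S^{\le w'}=(S^u)_{u\subseteq w'}$. Define, from the root upward, $V_\emptyset(E,\mathbf S)=K_\emptyset(E,S^\emptyset)$, and for $w\ne\emptyset$: $p\in V_w(E,\mathbf S)$ if $p\in K_w(E,S^w)$ and for all $p'\preceq_wp$ there is $p''\preceq_{w^-}p'$ in $V_{w^-}(E,\mathbf S^{\le w^-})$. Each $V_w(E,\mathbf S)$ is closed under $\preceq_w$, and $V_w(\emptyset,\emptyset)=P_w$ by induction (take $p''=p'$).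

\begin{lemma}\label{lem:B}
If $p\in V_w(E,\mathbf S)$ and $E\subseteq F\subseteq\ell(p)$, there are $p'\preceq_wp$ and an extension $\mathbf S'$ of $\mathbf S$ to $F$ with $p'\in V_w(F,\mathbf S')$.
\end{lemma}

\begin{proof}
Induct on $|w|$; the case $w=\emptyset$ is Lemma~\ref{lem:A}. For $w\ne\emptyset$, Lemma~\ref{lem:A} gives $p_1\preceq_wp$ in $K_w(F,S'^w)$ with $S'^w$ extending $S^w$. For $p'\preceq_wp_1$ let $C(p')$ be the set of extensions $\mathbf S''$ of $\mathbf S^{\le w^-}$ to $F$ such that some $p''\preceq_{w^-}p'$ is in $V_{w^-}(F,\mathbf S'')$. It is finite and decreases along $\preceq_w$. It is nonempty: since $p'\preceq_wp$, some $p''\preceq_{w^-}p'$ is in $V_{w^-}(E,\mathbf S^{\le w^-})$, and the induction hypothesis applies to $p''$. Take $p'$ from Lemma~\ref{lem:stab} and $\mathbf S''\in C(p')$. Then $p'\in V_w(F,\mathbf S')$, where $\mathbf S'$ is $\mathbf S''$ with $S'^w$ as last component.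
\end{proof}

\begin{lemma}\label{lem:C}
Let $v\ne v_2$ be leaves, $w=v\wedge v_2$, and $p\in V_v(E,\mathbf S)$. Then some $p'\preceq_wp$ is in $V_{v_2}(E,\mathbf S')$, where $S'^u=S^u$ for $u\subseteq w$ and $S'^u=S^w|_u$ for $w\subseteq u\subseteq v_2$.
\end{lemma}

\begin{proof}
Using the definition of $V$ repeatedly, move from $v$ toward the root until $w$ is reached; this gives $p_1\preceq_wp$ in $V_w(E,\mathbf S^{\le w})$. Then move along $v_2$. Suppose $r\in V_u(E,\mathbf S'^{\le u})$ with $w\subseteq u$ and $ui\subseteq v_2$. As $r\in K_u(E,S'^u)$, there is $r'\preceq_ur$ in $K_{ui}(E,S'^u|_{ui})=K_{ui}(E,S'^{ui})$. Every $r''\preceq_{ui}r'$ satisfies $r''\preceq_ur$ and so is itself in $V_u(E,\mathbf S'^{\le u})$. Hence $r'\in V_{ui}(E,\mathbf S'^{\le ui})$. All steps go along $\preceq_w$.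
\end{proof}

Let $X$ be the set of positions $(p,E,\mathbf S)$ with $p\in V_{\lambda(p)}(E,\mathbf S)$. It contains all $(p,\emptyset,\emptyset)$, and it satisfies (J) by Lemma~\ref{lem:C}. For (A), let $v=\lambda(p)$. Since $p\in K_v(E,S^v)$, there are $p'\preceq_vp$ with $p'\gg p$ and $y\in[\ell(p),\ell(p'))$ with $c_{p'}(x,y)=S^v_x(v)$ for $x\in E$. As $p'\in V_v(E,\mathbf S)$, Lemma~\ref{lem:B} with $F=E\cup\{y\}$ gives $p''\preceq_vp'$ and $\mathbf S'$ with $(p'',F,\mathbf S')\in X$, and this is an addition of $y$ to $(p,E,\mathbf S)$. So $X$ is $\mathrm{Tag}$-closed and $R^{\mathrm{Tag}}\ne\emptyset$.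

\subsection{One tag per leaf}\label{sub:single}

The embedding of Lemma~\ref{lem:tree} has to be chosen once, for all elements that will ever be added. So we need the tag of a new element to depend only on the leaf. Choose $Z$ with $R^Z\ne\emptyset$ and $\sum_v|Z_v|$ least, and put $R=R^Z$. By (J) every leaf occurs in $R$, so by (A) every $Z_v$ is nonempty.

\begin{lemma}\label{lem:single}
$|Z_v|=1$ for every leaf $v$.
\end{lemma}

Suppose $Z_v=Z'\cup Z''$ with $Z',Z''$ disjoint and nonempty. Among positions that stay at $v$, either tags in $Z'$ can be obtained densely often, or they can be avoided altogether. The difficulty is that we must be able to leave $v$ by a jump of any level and, on returning within the cone of that level, find the same alternative. We handle this by iterating the dichotomy along the branch $w_j=v{\restriction}j$, $0\le j\le e$.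

Write $q'\trianglelefteq_wq$ if there is a chain within $w$ from $q$ to $q'$, with all positions in $R$ and every tag added at a leaf $v'$ in $Z_{v'}$. This is a preorder on $\{q\in R:\lambda(q)\supseteq w\}$, and $q'\trianglelefteq_{w'}q$ implies $q'\trianglelefteq_wq$ for $w\subseteq w'$. A chain within the leaf $v$ consists of additions only, so tags do not change along it. For $Z^*\subseteq Z_v$, a \emph{ladder for $Z^*$} is a sequence $L_0,\dots,L_e$ such that
\begin{itemize}
\item[(L1)] $L_j\subseteq\{q\in R:\lambda(q)\supseteq w_j\}$, and $L_j$ is closed under $\trianglelefteq_{w_j}$;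
\item[(L2)] $L_0\ne\emptyset$;
\item[(L3)] for $j<e$, every $q\in L_j$ has some $q'\trianglelefteq_{w_j}q$ in $L_{j+1}$;
\item[(L4)] every $q\in L_e$ has some $q'\trianglelefteq_vq$ with an element of $E'\setminus E$ whose tag is in $Z^*$.
\end{itemize}

\begin{lemma}\label{lem:ladder}
If there is a ladder for $Z^*$, then $R^{\tilde Z}\ne\emptyset$, where $\tilde Z$ is $Z$ with $Z_v$ replaced by $Z^*$.
\end{lemma}

\begin{proof}
Let $k(q)=|\lambda(q)\wedge v|$ and $C=\{q\in R:q\in L_j\text{ for all }j\le k(q)\}$. By Lemma~\ref{lem:drop} it suffices to show that $C$ is nonempty and weakly $\tilde Z$-closed. Take $q\in L_0$. If $k(q)=0$, then $q\in C$. Otherwise a jump in $R$ to a leaf $v_2$ with $v_2\wedge v=\emptyset$ is in $L_0$ by (L1) and has $k=0$.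

(J$'$) Let $q\in C$, $v_2\ne\lambda(q)$, $w=\lambda(q)\wedge v_2$, $j_0=|w\wedge v|$ and $k_2=|v_2\wedge v|$. Then $j_0\le k(q)$, $j_0\le k_2$ and $w_{j_0}\subseteq w$. If $k_2=j_0$, take a jump $q'\in R$ of $q$ to $v_2$. For $j\le j_0$ we have $q'\trianglelefteq_{w_j}q\in L_j$, so $q'\in L_j$; as $k(q')=j_0$, $q'\in C$. Now let $k_2>j_0$. Then $w\subseteq v$, for otherwise $v_2\wedge v=w\wedge v$ by \eqref{eq:meet}; so $w=w_{j_0}$. Climb the ladder: put $q^{j_0}=q$ and by (L3) choose $q^{j+1}\trianglelefteq_{w_j}q^j$ in $L_{j+1}$ for $j_0\le j<k_2$. Let $q'=q^{k_2}$ if $\lambda(q^{k_2})=v_2$, and otherwise let $q'\in R$ be a jump of $q^{k_2}$ to $v_2$; both leaves extend $w_{k_2}$, so $q'\trianglelefteq_{w_{k_2}}q^{k_2}$. Then $q'\trianglelefteq_{w_j}q^j\in L_j$ for $j_0\le j\le k_2$ and $q'\trianglelefteq_{w_j}q\in L_j$ for $j\le j_0$. So $q'\in C$, since $k(q')=k_2$. As $q'\trianglelefteq_wq$, Lemma~\ref{lem:chain}(3) shows that $(p',E,\mathbf S'{\restriction}E)$ is a jump of $q$ to $v_2$.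

(A$'$) Let $q\in C$. Any $q'\trianglelefteq_{\lambda(q)}q$ is in $C$, because $k(q')=k(q)$ and $w_j\subseteq\lambda(q)$ for $j\le k(q)$. If $\lambda(q)\ne v$, use (A) for $R$. If $\lambda(q)=v$, then $q\in L_e$; take $q'$ and $y\in E'\setminus E$ from (L4). Let $r,r'\in P$ be the states just before and after $y$ is added in the chain. From $p'\preceq_vr'\gg r\preceq_vp$ we get $p'\gg p$ and $\ell(p)\le y<\ell(p')$, and $c_{p'}(x,y)=c_{r'}(x,y)=S^v_x(v)$ for $x\in E$. So $(p',E\cup\{y\},\mathbf S'{\restriction}(E\cup\{y\}))$ is an addition to $q$ with tag in $Z^*$.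
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:single}]
We find a ladder for $Z'$ or for $Z''$; by Lemma~\ref{lem:ladder} this contradicts the minimality of $Z$. All positions below range over $R$. Define
\begin{align*}
\mathcal D_e&=\{q:\lambda(q)=v,\ \forall q'\trianglelefteq_vq\ \exists q''\trianglelefteq_vq'\ (\text{some }y\in E''\setminus E'\text{ has tag in }Z')\},\\
\mathcal D_j&=\{q:\lambda(q)\supseteq w_j,\ \forall q'\trianglelefteq_{w_j}q\ \exists q''\trianglelefteq_{w_j}q'\ (q''\in\mathcal D_{j+1})\}\qquad(j<e).
\end{align*}
These sets satisfy (L1), and taking $q'=q$ in the definitions gives (L3) and (L4) for $Z'$. So if $\mathcal D_0\ne\emptyset$, we have a ladder for $Z'$. Suppose $\mathcal D_0=\emptyset$, and define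
\begin{align*}
\mathcal F_e&=\{q:\lambda(q)=v,\ \text{no }q'\trianglelefteq_vq\text{ has an element of }E'\setminus E\text{ with tag in }Z'\},\\
\mathcal F_j&=\{q:\lambda(q)\supseteq w_j,\ \text{no }q'\trianglelefteq_{w_j}q\text{ is in }\mathcal D_{j+1}\}\qquad(j<e).
\end{align*}
They satisfy (L1); for $\mathcal F_e$ note that $E\subseteq E_1$ when $q_1\trianglelefteq_vq$. Negating the definition of $\mathcal D_j$: if $\lambda(q)\supseteq w_j$ and $q\notin\mathcal D_j$, then some $q'\trianglelefteq_{w_j}q$ is in $\mathcal F_j$. With $j=0$ and any $q\in R$ this gives (L2). For (L3), let $q\in\mathcal F_j$, and let $r\trianglelefteq_{w_j}q$ have $\lambda(r)\supseteq w_{j+1}$ (either $r=q$ or a jump given by (J)). Then $r\notin\mathcal D_{j+1}$, so some $q'\trianglelefteq_{w_{j+1}}r$ is in $\mathcal F_{j+1}$. For (L4), if $q\in\mathcal F_e$, the addition given by (A) has tag in $Z_v\setminus Z'=Z''$. So $(\mathcal F_j)$ is a ladder for $Z''$.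
\end{proof}

Write $Z_v=\{\alpha_v\}$ with $\alpha_v=(\alpha^w_v)_{w\subseteq v}$.

\subsection{The system $\mathbf Q$}\label{sub:Q}

Let $\iota:2^{\le d}\to2^{\le e}$ be given by Lemma~\ref{lem:tree} for the functions $\alpha^w_v$; this is where $e\ge f(d)$ is used. By Lemma~\ref{lem:drop} and (J) there is $q_0=(p_0,\emptyset,\emptyset)\in R$ with $\lambda(p_0)\in\iota[2^d]$. A move is \emph{admissible} if it leads from a position in $R$ with leaf in $\iota[2^d]$ to another such position and, in case it is an addition at a leaf $v$, uses the tag $\alpha_v$. Let $Q$ be the set of (codes of) positions reachable from $q_0$ by finitely many admissible moves. For $q=(p,E,\mathbf S)\in Q$ put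
\[
\lambda_Q(q)=\iota^{-1}(\lambda(p)),\quad \pi(q)=p,\quad \ell(q)=\ell(p),\quad g_q=(g_p,\chi_E),\quad B^Q_t=B_{\iota(t)},
\]
with $\chi_E$ the characteristic function of $E$ on $\ell(p)$; so $E_q=E$. Keep $N$, and add $\mathbf E^{m+1}$ to the growth list. Let $q'\preceq^Q_tq$ if a sequence of zero or more admissible moves leads from $q$ to $q'$ and all its positions have $\lambda_Q\supseteq t$.

(S1) holds by definition. A sequence witnessing $q'\preceq^Q_tq$ is a chain within $\iota(t)$, so $p'\preceq_{\iota(t)}p$ and $E'\cap\ell(p)=E$ by Lemma~\ref{lem:chain}(1). This gives (S2) and, together with $\lambda(\pi(q))=\iota(\lambda_Q(q))$, the clauses of Definition~\ref{def:refine}. For (S3) take $q$ itself or a jump given by (J). For (S4) use (A): an addition has $p'\gg p$ and puts some $y\ge\ell(p)$ into $E$. For (S5), $B_{\iota(ti)}\subseteq B_{\iota(t)i}\subseteq B_{\iota(t)}$ and $B_{\iota(t)0}\cap B_{\iota(t)1}=\emptyset$. So $\mathbf Q$ is a system, it refines $\mathbf P$, and (a) holds.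

For (b), let $w,q,q^*,x$ be given. Fix a sequence of admissible moves from $q_0$ to $q$, and let $\iota(v_x)$ be the leaf at which $x$ is added in it. At each position $\bar q$ of the sequence from this addition on,
\begin{equation}\label{eq:inv}
\text{for every } t\subseteq\lambda_Q(\bar q) \text{ there is } t'\subseteq t\wedge v_x \text{ with } \bar S^{\iota(t)}_x=\alpha^{\iota(t')}_{\iota(v_x)}\big|_{\iota(t)}.
\end{equation}
Right after the addition take $t'=t$. Later additions do not change the tag of $x$. A jump from $\iota(a)$ to $\iota(b)$ has level $\iota(t_1)$ with $t_1=a\wedge b$, by \eqref{eq:split}. It changes nothing for $t\subseteq t_1$, and for $t_1\subseteq t\subseteq b$ the new component is the old $S^{\iota(t_1)}_x|_{\iota(t)}$, so the $t'$ for $t_1$ works for $t$.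

Let $s=S^{\iota(w)}_x$ at $q$; by \eqref{eq:inv}, $s=\alpha^{\iota(t')}_{\iota(v_x)}|_{\iota(w)}$ for some $t'\subseteq w\wedge v_x$. Since $|w|<d$, the leaves $\lambda_Q(q)$ and $\lambda_Q(q^*)$ are distinct and $\lambda(q)\wedge\lambda(q^*)=\iota(w)$. This is where the swing is used: by Lemma~\ref{lem:chain}, $x$ is uniform above $\iota(w)$ at $q^*$ and at every position reached from $q^*$ by a chain within $\iota(w)$, and its $\iota(w)$-component remains $s$. So whenever such a chain adds $y$ at a leaf $\iota(v')$, the color of $(x,y)$ becomes defined and equals $s(\iota(v'))$.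

Let $w\subseteq w'\not\subseteq v_x$ and $t=v_x\wedge w'$. By \eqref{eq:meet}, $|t|<d$ and $v_x\wedge v'=t$ for all leaves $v'\supseteq w'$; also $t'\subseteq w\wedge v_x\subseteq t$. By Lemma~\ref{lem:tree}, $s(\iota(v'))$ has the same value $i$ for all leaves $v'\supseteq w'$. If $q''\preceq^Q_{w'}q'\preceq^Q_wq^*$, then each $y\in E_{q''}\setminus E_{q'}$ is added at a leaf $\iota(v')$ with $v'\supseteq w'$, so $c_{q''}(x,y)=i$. This proves the Main Lemma. \qed

\section{The generic construction}\label{sec:construction}

We now work over $(M,\mathcal P)$. A system is coded by a set: strings and finite sets are numbers, so $P$, $\lambda$, $\ell$, $p\mapsto g_p$ and $w\mapsto B_w$ are sets of numbers or pairs; $(\preceq_w)_w$ is a set of triples; the growth list is a finite sequence of arities with a set of triples $(j,y,s)$. A refinement is coded by a set and a number. Hence Example~\ref{ex:free}, property \eqref{eq:grow}, the composition of refinements and Lemmas~\ref{lem:restrict}, \ref{lem:split} and~\ref{lem:main}, with $d,e,m$ universally quantified, are true sentences of second-order arithmetic,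 and they hold in $(M,\mathcal P)$. From now on systems, refinements and names are internal, and names have standard arity. A string $u$ is \emph{standard} if $|u|\in\omega$.

\subsection{Conditions}

A \emph{condition} is a triple $(\mathbf P,p,u)$, where $\mathbf P$ is a system of nonstandard height and standard arity, $p\in P$, and $u\subseteq\lambda(p)$ is standard. The node $u$ is our commitment. We say that $(\mathbf P',p',u')$ \emph{extends} $(\mathbf P,p,u)$ \emph{via} $(\pi,\iota)$ if $\mathbf P'$ refines $\mathbf P$ via $(\pi,\iota)$, $\pi(p')\preceq_up$ and $u\subseteq\iota(u')$. Extensions compose: if $(\mathbf P'',p'',u'')$ extends $(\mathbf P',p',u')$ via $(\pi',\iota')$, then $\pi\pi'(p'')\preceq_{\iota(u')}\pi(p')\preceq_up$ and $u\subseteq\iota(u')\subseteq\iota\iota'(u'')$. We use two kinds of extension.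
\begin{itemize}
\item \emph{Inner step.} If $p'\preceq_up$ and $u'$ is standard with $u\subseteq u'\subseteq\lambda(p')$, then $(\mathbf P,p',u')$ extends $(\mathbf P,p,u)$ via the identity maps.
\item \emph{Outer step.} If $\mathbf Q$, of nonstandard height and standard arity, refines $\mathbf P{\restriction}(p,u,e_1)$, then for any $q\in Q$ the condition $(\mathbf Q,q,\emptyset)$ extends $(\mathbf P,p,u)$ via the composite refinement, because all states of the restriction are $\preceq_up$ and the composite tree map has values extending $u$.
\end{itemize}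

The hypotheses (Tot) and (Inf) speak about staying at a leaf, while the construction only ever commits to standard nodes. Overspill bridges this gap: what cannot be prevented at any standard level cannot be prevented at some nonstandard level, and we truncate the tree there.

\begin{lemma}\label{lem:overspill}
Let $(\mathbf P,p,u)$ be a condition of height $e$ and $\Theta\subseteq P\times P\times M$ internal. Then one of the following holds.
\begin{enumerate}
\item There are $p'\preceq_up$, a standard $u'$ with $u\subseteq u'\subseteq\lambda(p')$, and $a\in M$ such that no $p''\preceq_{u'}p'$ satisfies $\Theta(p',p'',a)$.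
\item There is a nonstandard $e_1\le e$ such that in $\mathbf P'=\mathbf P{\restriction}(p,u,e_1)$, for every state $p'$ and every $a\in M$ some $p''\preceq'_{\lambda'(p')}p'$ satisfies $\Theta(p',p'',a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $J$ be the internal set of those $j$ with $|u|<j\le e$ such that for all $p'\preceq_up$ and $a$ some $p''\preceq_{\lambda(p'){\restriction}j}p'$ satisfies $\Theta(p',p'',a)$. If (1) fails, $J$ contains all standard $j>|u|$, hence a nonstandard $e_1$. The relation $\preceq'_{\lambda'(p')}$ is $\preceq_{\lambda(p'){\restriction}e_1}$ on $P'$, and $P'$ is closed under it.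
\end{proof}

\subsection{Requirements}

Fix a nonstandard $e_0\in M$ and $N=2^{e_0}$. We build conditions $(\mathbf P_n,p_n,u_n)$, $n\in\omega$, each extending the previous one via a specified refinement. We start with $\mathbf P_0=\mathbf F_{e_0}$, $p_0=(\langle\rangle,v)$ for any leaf $v$, and $u_0=\emptyset$. There are countably many requirements, listed below. Enumerate them so that each occurs infinitely often. At stage $n$ let $(\mathbf P,p,u)$ be the $n$th condition, of height $e$ and arity $m$, and consider the $n$th requirement. If it concerns a name of arity greater than $m$, or is of type (D6) and not yet meaningful, repeat the condition. Otherwise act as follows.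

\begin{itemize}
\item[(D1)] \emph{Growth}, for $z\in M$. Make an inner step to $(\mathbf P,p',u)$ with $p'$ as in \eqref{eq:grow}.
\item[(D2)] \emph{Coding}, for a name $\mathbf Y$ and $k\in M$. Choose $p'\preceq_up$ with $|Y_{p'}\cap k|$ maximal, an internal maximum of numbers $\le k$, and pass to $(\mathbf P,p',u)$. Then $Y_{p''}\cap k=Y_{p'}\cap k$ for all $p''\preceq_up'$.
\item[(D3)] \emph{Coloring}, for a coloring name $\mathbf c$. Apply Lemma~\ref{lem:overspill} with $\Theta(p',p'',a)$ saying ``if $a$ codes a pair $x<y$, then $c_{p''}(x,y)$ is defined''. In case (1) pass to $(\mathbf P,p',u')$. Otherwise $\mathbf P{\restriction}(p,u,e_1)$ satisfies (Tot) and has nonstandard height $e_1-|u|$. Take a nonstandard $d$ with $f(d)\le e_1-|u|$, let $\mathbf Q$ be given by the Main Lemma, and make an outer step to $\mathbf Q$.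
\item[(D4)] \emph{Splitting}, for a name $\mathbf Y$. Apply Lemma~\ref{lem:overspill} with $\Theta(p',p'',a)$ saying ``$Y_{p''}$ has an element $\ge\ell(p')$''. In case (1) pass to $(\mathbf P,p',u')$. Otherwise $\mathbf P{\restriction}(p,u,e_1)$ satisfies (Inf); let $A$ and $\mathbf Q$ be given by Lemma~\ref{lem:split}, and make an outer step to $\mathbf Q$, whose height $e_1-|u|-1$ is nonstandard.
\item[(D5)] \emph{Swing.} Pass to $(\mathbf P,p',u)$ with $p'\preceq_up$ and $\lambda(p)\wedge\lambda(p')=u$. This is possible by (S3), as $|u|<e$.
\item[(D6)] \emph{Avoidance}, for $k\in\omega$ and $v\in M$; meaningful if $k\le n$ and $v$ is a leaf of the tree of $\mathbf P_k$. Let $\iota$ be the composite tree map from the current tree into that of $\mathbf P_k$. The nodes $\iota(u0)$ and $\iota(u1)$ are incomparable, so $\iota(ui)\not\subseteq v$ for some $i<2$. By (S3) take $p'\preceq_up$ with $\lambda(p')\supseteq ui$ and pass to $(\mathbf P,p',ui)$.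
\end{itemize}

The arity $m_n$ of $\mathbf P_n$ never decreases, and it tends to infinity: for the coloring name of arity $0$ consisting of all $((x,y,0),s)$ with $x<y$, every $c_p(x,y)$ is defined, so case (1) of (D3) does not occur and each treatment raises the arity. Hence every requirement is acted on at infinitely many stages.

For $k\le n$ let $(\pi_{k,n},\iota_{k,n})$ be the composite refinement from $\mathbf P_n$ to $\mathbf P_k$. For $k\le n\le n'$, the $n'$th condition extends the $n$th, so $\pi_{n,n'}(p_{n'})\preceq_{u_n}p_n$ and $u_n\subseteq\iota_{n,n'}(u_{n'})$. Applying $(\pi_{k,n},\iota_{k,n})$,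
\begin{equation}\label{eq:proj}
\iota_{k,n}(u_n)\subseteq\iota_{k,n'}(u_{n'}),\qquad \pi_{k,n'}(p_{n'})\preceq_{\iota_{k,n}(u_n)}\pi_{k,n}(p_n)\qquad(k\le n\le n').
\end{equation}
The case $k=n$ gives the \emph{projection property}: for $n'\ge k$ the state $\pi_{k,n'}(p_{n'})$ is $\preceq_{u_k}p_k$, and it gives the same values as $p_{n'}$ to all names of arity at most $m_k$.

\subsection{The model}

By the projection property $g_{p_{n'},i}$ extends $g_{p_n,i}$ for $n\le n'$ and $i\le m_n$, and by (D1) the lengths $\ell(p_n)$ are unbounded in $M$. Let $h=\bigcup_ng_{p_n,0}:M\to[0,N)$, and for $i\ge1$ let $G_i\subseteq M$ have characteristic function $\bigcup_ng_{p_n,i}$. Let $G_0=\{\langle x,h(x)\rangle:x\in M\}$, where $\langle x,a\rangle=(x+a)^2+x$. For $m\in\omega$ and $z\in M$ let $G^m{\restriction}z$ be the $m$-string of length $z$ formed by $h$ and the characteristic functions of $G_1,\dots,G_m$; it is an element of $M$, being a part of some $g_{p_n}$.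

A relation on $M$ is $\Sigma_1^G$ if it is defined by a formula $\exists t\,\varphi$, with $\varphi$ bounded, with number parameters from $M$ and set parameters $G_0,\dots,G_m,A$ for some $m\in\omega$ and $A\in\mathcal P$. It is $\Delta_1^G$ if both it and its complement are $\Sigma^G_1$. Let $\mathcal S$ be the countable family of $\Delta^G_1$ subsets of $M$, and $\mathcal M=(M,\mathcal S)$. It contains $\mathcal P$ and all $G_i$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:verification}

\subsection{Names describe the $\Sigma_1^G$ sets}

For a name $\mathbf Y$ of arity $m$ let $Y_G=\{y:\exists z\,(y,G^m{\restriction}z)\in\mathbf Y\}$. Since $\ell(p_n)$ is unbounded, $Y_G$ is the increasing union of the $Y_{p_n}$ over $n$ with $m_n\ge m$. If $\mathbf Y$ is on the growth list of some $\mathbf P_k$, it stays on all later lists, so $Y_G$ is unbounded by (D1).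

\begin{lemma}\label{lem:normal}
Every $\Sigma^G_1$ subset of $M$ is $Y_G$ for some name $\mathbf Y$.
\end{lemma}

\begin{proof}
Let the set be defined by $\exists t\,\varphi(y,t,G_0,\dots,G_m,A)$. Terms are monotone, so by induction on $\varphi$ there is a term $\tau(y,t)$, with the same number parameters, such that evaluating $\varphi(y,t)$ asks membership questions only about numbers $\le\tau(y,t)$. Let $\varphi^*(y,t,s,A)$ result from $\varphi$ by replacing $r\in G_i$ with $s_i(r)=1$ for $i\ge1$, and $r\in G_0$ with $\exists x,a\le r\,(r=\langle x,a\rangle\wedge s_0(x)=a)$. For $z>\tau(y,t)$, the formula $\varphi(y,t,\vec G,A)$ is equivalent to $\varphi^*(y,t,G^m{\restriction}z,A)$. So $\mathbf Y=\{(y,s):\exists t<\mathrm{lh}(s)\,(\tau(y,t)<\mathrm{lh}(s)\wedge\varphi^*(y,t,s,A))\}$, which is in $\mathcal P$ by comprehension, works.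
\end{proof}

\subsection{$\mathcal M\models\mathsf{RCA}_0$}

The basic axioms hold as $M\succ\omega$. Let $\mathbf Y$ be a name and $k\in M$, and let stage $n$ act on (D2) for $\mathbf Y,k$. For $n'>n$ the projection of $p_{n'}$ to $\mathbf P_{n+1}$ is $\preceq_{u_{n+1}}p_{n+1}$, so $Y_{p_{n'}}\cap k=Y_{p_{n+1}}\cap k$. Hence $Y_G\cap k=Y_{p_{n+1}}\cap k$. By Lemma~\ref{lem:normal}, \emph{every bounded initial part of a $\Sigma^G_1$ set is $M$-finite}. Induction for $\Sigma^G_1$ sets follows: if such a set $Y$ misses $a$, the $M$-finite set $Y\cap(a+1)$ has a least nonmember, which is $0$ or the successor of a member of $Y$.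

Collection for $\Sigma^G_1$ relations follows as well. If $\forall x<a\,\exists t\,\varphi(x,t)$ with $\varphi$ bounded, then the $\Sigma^G_1$ set of all $b$ with $\exists r\,\forall x<\min(a,b)\,\exists t<r\,\varphi(x,t)$ contains $0$ and is closed under successor, so it contains $a$. Thus $\forall x<a\,\exists t\,\varphi$ is equivalent to $\exists r\,\forall x<a\,\exists t<r\,\varphi$, and the $\Sigma^G_1$ relations are closed under bounded universal quantification. They are also closed under substitution of terms, $\wedge$, $\vee$ and $\exists$: two internal parameters merge into their join, and $\exists t\,\exists t'$ can be replaced by $\exists r\,\exists t<r\,\exists t'<r$. By induction on formulas, every bounded formula with set parameters from $\mathcal S$ defines a $\Delta^G_1$ relation, so every $\Sigma^0_1$ formula with parameters from $\mathcal S$ defines a $\Sigma^G_1$ relation. This gives $\Sigma^0_1$-induction and $\Delta^0_1$-comprehension in $\mathcal M$.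

\subsection{$\mathcal M\models\mathsf{CRT}^2_2$}

Let $c:[M]^2\to2$ be in $\mathcal S$. By Lemma~\ref{lem:normal} there is a name for the set of triples $(x,y,c(x,y))$; discarding the pairs whose first entry is not a triple $(x,y,i)$ with $x<y$, $i<2$, we get a coloring name $\mathbf c$. Then $c_{p_n}(x,y)=c(x,y)$ whenever the left side is defined, and for given $x<y$ it is defined for large $n$.

Consider a stage that acts on (D3) for $\mathbf c$, and let $k$ be the index of the resulting condition. Case (1) cannot occur: it would give $x<y$ such that no $p''\preceq_{u_k}p_k$ has $c_{p''}(x,y)$ defined, while the projection of a late $p_n$ is such a state. So $\mathbf P_k=\mathbf Q$ comes from the Main Lemma. Let $d$ be its height and $m+1$ its arity, and let $H=G_{m+1}\in\mathcal S$. By (a), $H$ is infinite. Write $\pi_n=\pi_{k,n}$, $\iota_n=\iota_{k,n}$ and $q_n=\pi_n(p_n)$ for $n\ge k$; then $E_{q_n}=H\cap\ell(p_n)$ and $c_{q_n}=c_{p_n}$.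

Let $x\in H$. Choose a stage $n\ge k$ with $x<\ell(p_n)$ that acts on (D5). Then $\mathbf P_{n+1}=\mathbf P_n$, $\iota_{n+1}=\iota_n$ and $u_{n+1}=u_n$. Put $q=q_n$, $q^*=q_{n+1}$, $w=\iota_n(u_n)$. We have $x\in E_q$, and $q^*\preceq_wq$ by \eqref{eq:proj}. Also $\lambda(q)\supseteq\iota_n(\lambda(p_n))$, $\lambda(q^*)\supseteq\iota_n(\lambda(p_{n+1}))$, and the leaves $\lambda(p_n),\lambda(p_{n+1})$ split at the non-leaf $u_n$. By \eqref{eq:split}, $\lambda(q)\wedge\lambda(q^*)=w$; and $|w|<d$ since $w0\subseteq\iota_n(u_n0)$. So (b) applies and gives a leaf $v_x$ of the tree of $\mathbf P_k$.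

Choose a stage $j\ge n+1$ that acts on (D6) for $k,v_x$, and let $n'=j+1$ and $w'=\iota_{n'}(u_{n'})$. Then $w'\not\subseteq v_x$, and $w\subseteq w'$ by \eqref{eq:proj}. Let $i$ be given by (b) for $w'$. By \eqref{eq:proj}, $q_{n'}\preceq_wq^*$, and $q_{n''}\preceq_{w'}q_{n'}$ for $n''\ge n'$. If $y\in H$ and $y\ge\ell(p_{n'})$, take $n''$ with $y<\ell(p_{n''})$; then $y\in E_{q_{n''}}\setminus E_{q_{n'}}$, so $c(x,y)=c_{q_{n''}}(x,y)=i$. Thus $c$ is stable on $H$.

\subsection{$\mathcal M\models\neg\mathsf{COH}$}

Let $Y\in\mathcal S$ be infinite, $Y=Y_G$. Consider a stage that acts on (D4) for $\mathbf Y$, and let $k$ be the index of the resulting condition. Case (1) cannot occur: it would say that no $p''\preceq_{u_k}p_k$ has an element $\ge\ell(p_k)$ in $Y_{p''}$, while some $y\in Y$ with $y\ge\ell(p_k)$ is in $Y_{p_n}$ for a late $n$, and so in the value of $\mathbf Y$ at the projection of $p_n$. So Lemma~\ref{lem:split} was applied. It gave an internal, hence $M$-finite, set $A\subseteq[0,N)$ and names $\mathbf Y^\pm$ on the growth list of $\mathbf P_k$. The sets $Y^+_G=\{y\in Y:h(y)\in A\}$ and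 $Y^-_G=\{y\in Y:h(y)\notin A\}$ are therefore infinite.

Finally let $(A_i)_{i\in M}$ be the canonical enumeration of the $M$-finite sets, which is internal. The sequence $R_i=\{x:h(x)\in A_i\}$ is defined by the bounded formula $\exists a<N\,(\langle x,a\rangle\in G_0\wedge a\in A_i)$, so it is in $\mathcal S$. Given an infinite $Y\in\mathcal S$, the set $A$ above is some $A_i$, and neither $Y\subseteq^*R_i$ nor $Y\subseteq^*M\setminus R_i$. This proves Theorem~\ref{thm:A}. \qed

\section{Adding weak K\"onig's lemma}\label{sec:wkl}

To prove Theorem~\ref{thm:B} we need one more lemma on systems, which adds a path through a tree without changing the height. We return to $\omega$. Binary strings $\zeta,\xi,\eta$ of arbitrary finite length are identified with their canonical codes, and $\langle\rangle$ is the empty one. The new coordinate will be a set of numbers that list longer and longer initial segments of the path. New elements must be at least the current length, so fix a computable map $y\mapsto\zeta_y$ onto the binary strings under which every string has infinitely many preimages.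

Let $\mathbf Y$ be a name; think of it as enumerating the complement of a tree. A state $p$ \emph{kills} $\zeta$ if for some $n\ge|\zeta|$ every $\xi\supseteq\zeta$ of length $n$ has an initial segment in $Y_p$. Then the same holds for all larger $n$. Hence, if $p$ kills $\zeta0$ and $\zeta1$, it kills $\zeta$. If $p$ kills $\zeta$ and $p'\preceq_wp$, then $p'$ kills $\zeta$.

\begin{lemma}\label{lem:W}
Let $\mathbf P$ have height $e$ and arity $m$, let $\mathbf Y$ have arity at most $m$, and suppose that no $p\in P$ kills $\langle\rangle$. Then $\mathbf P$ has a refinement $\mathbf Q$ of height $e$ and arity $m+1$, with $\mathbf E^{m+1}$ on its growth list, such that for each $q\in Q$ the strings $\zeta_y$, $y\in E_q$, strictly extend each other in increasing order of $y$, and $q$ does not kill the longest one.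
\end{lemma}

\begin{proof}
As in Section~\ref{sub:keep}, the next bit of the path must be chosen while staying at a leaf, and must survive later jumps of every level. Define from the root upward $U_\emptyset(\zeta)=\{p:\text{no }p'\preceq_\emptyset p\text{ kills }\zeta\}$ and, for $w\ne\emptyset$,
\[
U_w(\zeta)=\{p\in P_w:\forall p'\preceq_wp\ \exists p''\preceq_{w^-}p'\ (p''\in U_{w^-}(\zeta))\}.
\]
Each $U_w(\zeta)$ is closed under $\preceq_w$. By induction on $|w|$, $U_w(\langle\rangle)=P_w$ (take $p''=p'$), and no $p\in U_w(\zeta)$ kills $\zeta$ (otherwise some $p''\preceq_{w^-}p$ in $U_{w^-}(\zeta)$ would kill $\zeta$).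

(i) \emph{If $p\in U_w(\zeta)$, then some $p'\preceq_wp$ is in $U_w(\zeta i)$ for some $i<2$.} Induct on $|w|$. Let $w=\emptyset$. If $p\notin U_\emptyset(\zeta0)$, some $p_1\preceq_\emptyset p$ kills $\zeta0$. A state $p_2\preceq_\emptyset p_1$ killing $\zeta1$ would kill $\zeta$, contrary to $p\in U_\emptyset(\zeta)$; so $p_1\in U_\emptyset(\zeta1)$. For $w\ne\emptyset$ and $p'\preceq_wp$ let $C(p')$ be the set of $i<2$ such that some $p''\preceq_{w^-}p'$ is in $U_{w^-}(\zeta i)$. It decreases along $\preceq_w$, and it is nonempty: some $p''\preceq_{w^-}p'$ is in $U_{w^-}(\zeta)$, and the induction hypothesis applies to $p''$. Take $p'$ from Lemma~\ref{lem:stab} and $i\in C(p')$.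

(ii) \emph{If $v$ is a leaf, $p\in U_v(\zeta)$, $u\subseteq v$ and $v_2\in[\![u]\!]$, then some $p'\preceq_up$ is in $U_{v_2}(\zeta)$.} If $v_2=v$, take $p'=p$. Otherwise let $w=v\wedge v_2\supseteq u$. Using the definition repeatedly, get $p_1\preceq_wp$ in $U_w(\zeta)$, and by (S3) take $p'\preceq_wp_1$ with $\lambda(p')=v_2$; then $p'\in U_w(\zeta)$. If $p'\in U_t(\zeta)\cap P_{tj}$, then $p'\in U_{tj}(\zeta)$, since every $p''\preceq_{tj}p'$ is itself in $U_t(\zeta)$. Iterate from $t=w$ along $v_2$.

For finite $E$ let $\zeta_E=\zeta_{\max E}$, and $\zeta_\emptyset=\langle\rangle$. Let $Q$ be the set of pairs $(p,E)$ such that $E\subseteq\ell(p)$, the $\zeta_y$ with $y\in E$ strictly extend each other in increasing order of $y$, and $p\in U_{\lambda(p)}(\zeta_E)$. It contains all $(p,\emptyset)$. Let $(p',E')\preceq_w(p,E)$ if $p'\preceq_wp$ and $E'\cap\ell(p)=E$. Put $\pi(p,E)=p$, $\iota=\mathrm{id}$, $\lambda(p,E)=\lambda(p)$, $\ell(p,E)=\ell(p)$, $g_{(p,E)}=(g_p,\chi_E)$; keep $N$ and the $B_w$, and add $\mathbf E^{m+1}$ to the growth list. For transitivity, $E''\cap\ell(p')=E'$ and $E'\cap\ell(p)=E$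 give $E''\cap\ell(p)=E$, as $\ell(p)\le\ell(p')$; the rest of (S1), (S2), (S5) and the clauses of Definition~\ref{def:refine} are inherited from $\mathbf P$. (S3) is (ii), with $E$ unchanged. For (S4), let $v=\lambda(p)$; by (i) take $p_1\preceq_vp$ in $U_v(\zeta_Ei)$, take $y\ge\ell(p)$ with $\zeta_y=\zeta_Ei$, and by \eqref{eq:grow} take $p_2\preceq_vp_1$ with $p_2\gg p_1$ and $\ell(p_2)>y$. Then $(p_2,E\cup\{y\})\in Q$ is as required. Finally $(p,E)$ does not kill $\zeta_E$, since $Y_{(p,E)}=Y_p$ and $p\in U_{\lambda(p)}(\zeta_E)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]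
Lemma~\ref{lem:W} is a true second-order sentence, so it holds in $(M,\mathcal P)$. Add the following requirements to the construction.
\begin{itemize}
\item[(D7)] \emph{Path}, for a name $\mathbf Y$. If some $p'\preceq_up$ kills $\langle\rangle$, pass to $(\mathbf P,p',u)$. Otherwise apply Lemma~\ref{lem:W} to $\mathbf P{\restriction}(p,u,e)$ and make an outer step to the resulting $\mathbf Q$, of nonstandard height $e-|u|$.
\end{itemize}
Section~\ref{sec:verification} uses only that each condition extends the previous one and that (D1)--(D6) are acted on infinitely often, so it applies unchanged.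

Let $T\in\mathcal S$ be an infinite binary tree, and let $\mathbf Y$ be a name with $Y_G=M\setminus T$. Consider a stage that acts on (D7) for $\mathbf Y$, and let $k$ be the index of the resulting condition. In the first case $p_k$ kills $\langle\rangle$, so for some $n\in M$ every string of length $n$ has an initial segment in $Y_{p_k}\subseteq M\setminus T$; then all strings in $T$ are shorter than $n$ and $T$ is bounded, a contradiction. So $\mathbf P_k=\mathbf Q$ comes from Lemma~\ref{lem:W}. Let $H\in\mathcal S$ be the set given by the new coordinate; it is infinite. For $n\ge k$ let $q_n=\pi_{k,n}(p_n)$, so $E_{q_n}=H\cap\ell(p_n)$ and $Y_{q_n}=Y_{p_n}$. Any two elements $y<y'$ of $H$ lie in some $E_{q_n}$, so $\zeta_y\subsetneq\zeta_{y'}$. By $\Sigma^0_1$-induction on $j$, for each $j\in M$ there is $y\in H$ with $|\zeta_y|\ge j$. Hence $F=\bigcup_{y\in H}\zeta_y$ is a total function $M\to2$, and it is in $\mathcal S$ by $\Delta^0_1$-comprehension: $F(j)=b$ if and only if $\zeta_y(j)=b$ for some, equivalently every, $y\in H$ with $|\zeta_y|>j$.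

Suppose an initial segment $\eta$ of $F$ is not in $T$. Take $y\in H$ with $\zeta_y\supseteq\eta$, and $n\ge k$ with $y<\ell(p_n)$ and $\eta\in Y_{p_n}$. The longest string $\zeta$ listed by $E_{q_n}$ extends $\zeta_y$, so it has the initial segment $\eta\in Y_{q_n}$. Then $q_n$ kills $\zeta$, with length $|\zeta|$, where $\zeta$ is the only string to consider. This contradicts Lemma~\ref{lem:W}. So $F$ is a path through $T$, and $\mathcal M\models\mathsf{WKL}_0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{The logical strength of Ramsey-theoretic principles over a weak base theory},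
\texttt{https://mimuw.edu.pl/\allowbreak media/\allowbreak uploads/\allowbreak doctorates/\allowbreak thesis-katarzyna-w-kowalik.pdf}.

\end{thebibliography}
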